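# Norm attaining 2-homogeneous polynomials are not dense on $L_1[0,1]$

## 1. The three theorems

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. Let $\mathcal P^2(L_1[0,1])$ be the Banach space of continuous 2-homogeneous polynomials on $L_1[0,1]$, with $\|P\|=\sup\{|P(f)|:\|f\|\le 1\}$. Let $NA\subset\mathcal P^2(L_1[0,1])$ be the set of those $Q$ that attain their norm: $|Q(f_0)|=\|Q\|$ for some $\|f_0\|\le1$.

**Theorem 1.** For $0<|t|\le 1$ put
$$\varphi(t)=\sin\Big(\log\log\frac e{|t|}\Big)\quad(\mathbb K=\mathbb R),\qquad \varphi(t)=\exp\Big(i\log\log\frac e{|t|}\Big)\quad(\mathbb K=\mathbb C),$$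
$$P(f)=\int_0^1\!\!\int_0^1\varphi(x-y)f(x)f(y)\,dx\,dy .$$
Then $\|P\|=1$ and $\|P-Q\|\ge1$ for every $Q\in NA$. Hence $\operatorname{dist}(P,NA)=\|P\|=1$, and in particular $NA$ is not dense in $\mathcal P^2(L_1[0,1])$.

**Theorem 2.** Let $\mathbb K=\mathbb R$, and let $0\ne R\in\mathcal P^2(L_1[0,1])$ have symmetric kernel $K\in L_\infty([0,1]^2)$. Then $R\in\overline{NA}$ if and only if

(∗) for every $\eta>0$ there are finitely many disjoint sets $F_1,\dots,F_n\subset[0,1]$ of positive measure and a symmetric matrix $(a_{ij})$ with $|K-a_{ij}|\le\eta$ a.e. on $F_i\times F_j$ for all $i,j$, and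
$$\max_{\sum|t_i|\le1}\Big|\sum_{i,j}a_{ij}t_it_j\Big|\ge\|R\|-\eta .$$

For $\mathbb K=\mathbb C$ (with $a_{ij},t_i\in\mathbb C$), condition (∗) is still sufficient; necessity is not claimed there.

**Theorem 3.** Let $\mu$ be $\sigma$-finite and $N\ge2$. The norm attaining $N$-homogeneous polynomials on $L_1(\mu)$ are dense in $\mathcal P^N(L_1(\mu))$ if and only if $\mu$ is purely atomic.

The question behind Theorem 1 comes from "Denseness of norm attaining mappings" (RACSAM 2006): can every continuous 2-homogeneous polynomial on $L_1[0,1]$ be approximated in norm by polynomials whose supremum over the unit ball is a maximum? For bilinear forms the analogous answer is no, by a theorem of Choi: the forms $A$ with $|A(f_0,g_0)|=\|A\|$ for some $f_0,g_0$ in the ball are not dense. Theorem 1 says that the answer for polynomials is also no, as badly as possible: since $0\in NA$, every $R$ satisfies $\operatorname{dist}(R,NA)\le\|R\|$, and our $P$ reaches this bound. Theorem 2 describes exactly, in the real case, which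 polynomials can be approximated. Theorem 3 treats every degree and every $\sigma$-finite measure.

## 2. Polynomials as kernels

A **continuous $N$-homogeneous polynomial** on a Banach space $X$ is a map $Q(x)=B(x,\dots,x)$ with $B$ a bounded $N$-linear form. We may take $B$ symmetric, and then $B$ is unique. We write $B(f^{N-1},g)$ for $B(f,\dots,f,g)$, and so on. The polarization formula
$$B(x_1,\dots,x_N)=\frac1{2^NN!}\sum_{\epsilon_i=\pm1}\epsilon_1\cdots\epsilon_N\,Q\Big(\sum_i\epsilon_ix_i\Big)$$
gives, since $\|\sum\epsilon_ix_i\|\le N$ for $x_i$ in the ball,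
$$\|B\|\le c_N\|Q\|,\qquad c_N=\frac{N^N}{N!},\qquad c_2=2. \tag{1}$$

For $\sigma$-finite $\mu$, the bounded bilinear forms on $L_1(\mu)$ are exactly
$$(g,h)\mapsto\iint K(x,y)g(x)h(y)\,d\mu(x)\,d\mu(y),\qquad K\in L_\infty(\mu\otimes\mu),$$
with norm $\|K\|_\infty$ and $K$ unique up to null sets. (Grothendieck: $L_1(\mu)\hat\otimes_\pi L_1(\mu)=L_1(\mu\otimes\mu)$, whose dual is $L_\infty$.) We call $K$ the **kernel**; the form is symmetric iff $K(x,y)=K(y,x)$ a.e. So a 2-homogeneous polynomial on $L_1[0,1]$ is a bounded symmetric kernel, with $\|Q\|\le\|K\|_\infty\le2\|Q\|$.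

The two norms really differ. Let $F_1=[0,\frac12)$, $F_2=[\frac12,1]$, and let
$$K_\square=1\ \text{on } (F_1\times F_2)\cup(F_2\times F_1),\qquad K_\square=0\ \text{elsewhere},\qquad Q_\square(f)=2\int_{F_1}f\int_{F_2}f. \tag{2}$$
Then $\|K_\square\|_\infty=1$, while $|Q_\square(f)|\le2ab$ with $a=\int_{F_1}|f|$, $b=\int_{F_2}|f|$, $a+b\le1$. So $\|Q_\square\|=\frac12$, attained at $f=1$.

We shall use one selection principle several times.

**Fact.** Let $V:E\to S$ be measurable into a separable metric space and let $\varepsilon>0$. Then $E$ is a countable union of measurable sets, each mapped by $V$ into a closed ball of radius $\varepsilon$ with centre in $S$. These sets may be made disjoint; if $E$ is $\sigma$-finite with positive measure, one of them has positive measure.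

Indeed, take the preimages of the balls centred at a countable dense subset of $S$.

## 3. Two kernels by hand: a supremum that is missed, and a block matrix

*A rank one kernel.* Let $K(x,y)=xy$, so $Q(f)=(\int_0^1xf(x)\,dx)^2$. Concentrating $f$ near $1$ gives $\|Q\|=1$, but $|\int xf|<\int|f|$ for $f\ne0$, so $Q$ does not attain its norm. It is nevertheless in $\overline{NA}$. For $0<\eta<1$ let $a(x)=\min(x,1-\eta)$ and $Q_\eta(f)=(\int af)^2$. The kernels differ by at most $|xy-a(x)a(y)|\le|x-a(x)|+|y-a(y)|\le2\eta$, and $Q_\eta$ attains its norm $(1-\eta)^2$ at $\chi_{[1-\eta,1]}/\eta$. The flattening made the kernel constant on a square where the norm is carried.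

*Block kernels.* Suppose $[0,1]$ is partitioned into sets $F_1,\dots,F_n$ of positive measure, and $K=a_{ij}$ on $F_i\times F_j$. With $t_i=\int_{F_i}f$ we get $Q(f)=\sum a_{ij}t_it_j$ and $\sum|t_i|\le\|f\|$. A maximum over the compact set $\{\sum|t_i|\le1\}$ exists, and is realized by $f=\sum t_i\chi_{F_i}/|F_i|$. So $Q\in NA$.

*Continuous kernels.* These satisfy (∗). Cut $[0,1]$ into intervals $F_i$ so short that $|K-a_{ij}|\le\eta$ on $F_i\times F_j$, where $a_{ij}=K(c_i,c_j)$ for chosen points $c_i\in F_i$. For $\|f\|\le1$ and $t_i=\int_{F_i}f$ we have $|\sum a_{ij}t_it_j-R(f)|\le\eta$; taking the supremum over $f$ gives the second half of (∗). (Here even block kernels on all of $[0,1]^2$ approximate $R$.) A bad polynomial must have a kernel without such blocks.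

Condition (∗) says that some finite family of blocks nearly carries the norm, and that on those blocks $K$ is nearly a matrix. Nothing is asked of $K$ elsewhere.

## 4. Equality for bilinear forms, and where that argument breaks

For bilinear forms, attaining the norm is very restrictive. Suppose $|A(f,g)|=\|A\|=\|K\|_\infty=m>0$ with $\|f\|=\|g\|=1$. Write $f=u|f|$, $g=w|g|$ on the supports, and choose $|\gamma|=1$ with $\gamma A(f,g)=m$. Then
$$\iint\big(m-\operatorname{Re}\gamma K(x,y)u(x)w(y)\big)|f(x)||g(y)|\,dx\,dy=0,$$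
and the integrand is pointwise nonnegative. So $\gamma K(x,y)u(x)w(y)=m$ a.e. on $\{f\ne0\}\times\{g\ne0\}$: the kernel is known there exactly.

The sensible first attempt is to repeat this for a polynomial with $|Q(f)|=\|Q\|=M$. It breaks at one place: the integrand $M-\operatorname{Re}\gamma K(x,y)u(x)u(y)$ need not be $\ge0$, because $\|K\|_\infty$ may exceed $M$. For $Q_\square$ in (2), at $f=1$, we have $M=\frac12$, and
$$M-K_\square=+\tfrac12\ \text{on } F_1\times F_1,\ F_2\times F_2,\qquad M-K_\square=-\tfrac12\ \text{on } F_1\times F_2,\ F_2\times F_1. \tag{3}$$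
The integral is $0$ by cancellation, and no pointwise conclusion is possible.

The next thing to try is the first order condition at the maximum. It says that the weighted averages $\int\operatorname{Re}\gamma K(x,y)u(x)u(y)|f(y)|\,dy$ do not depend on $x$, and this is too weak. For example, let $d(x,y)$ be the distance of $x$ and $y$ on the circle $\mathbb R/\mathbb Z$. Then $\int_0^1\varphi(d(x,y))\,dy$ is independent of $x$, although the kernel $\varphi(d(x,y))$ oscillates between extreme values at the diagonal.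

Look at (3) again. The function there is not pointwise nonnegative, but it equals $v(x)v(y)$ with $v=\frac1{\sqrt2}$ on $F_1$ and $v=-\frac1{\sqrt2}$ on $F_2$. So it is positive semidefinite. This is general: the *second order* condition at the maximum says that $M-\operatorname{Re}\gamma Kuu$ is positive semidefinite on the support of $f$. A bounded positive semidefinite kernel is a Gram kernel $\langle v(x),v(y)\rangle$, with $v$ a bounded measurable map into $\ell_2$. Such a $v$ is nearly constant on a set $F$ of positive measure, so $\operatorname{Re}(\text{const}\cdot K)$ is nearly constant on $F\times F$. A kernel that oscillates at the diagonal, visibly to every set $F$ of positive measure, cannot be close to such a $K$. The next three sections make these three statements precise.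

## 5. The second variation at a maximum

We treat degree $N$ at once, since Theorem 3 needs it. For $N=2$ the symbol $f^{N-2}$ is simply absent.

**Lemma 1.** Let $\mu$ be $\sigma$-finite and $N\ge2$. Let $Q\ne0$ be a continuous $N$-homogeneous polynomial on $L_1(\mu)$ with symmetric form $B$, and suppose $|Q(f)|=\|Q\|=:M$ with $\|f\|\le1$. Choose $|\gamma|=1$ with $\gamma Q(f)=M$. Put $E=\{f\ne0\}$, $f=u|f|$ on $E$, $d\nu=|f|\,d\mu$. Let $L\in L_\infty(E\times E)$ be the kernel of the bilinear form $(g,h)\mapsto\gamma B(f^{N-2},ug,uh)$ on $L_1(E,\mu)$. Then $\nu$ is a probability measure on $E$ with the same null sets as $\mu|_E$. The function $G:=M-\operatorname{Re}L$ is bounded, real and symmetric, and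
$$\iint G(x,y)w(x)w(y)\,d\nu\,d\nu\ge0\qquad\text{for all real }w\in L_\infty(\nu).$$

*Proof.*

**Step 1 (setting up).** *This step checks the measure and the symmetry.* Since $M>0$, $f\ne0$. If $\|f\|<1$, then $|Q(f/\|f\|)|=M/\|f\|^N>M$, which is impossible; so $\|f\|=1$ and $\nu$ is a probability measure. Its density $|f|$ is positive on $E$, so $\nu$ and $\mu|_E$ have the same null sets. The form $\gamma B(f^{N-2},ug,uh)$ is bounded and symmetric in $(g,h)$, so $L$ is bounded and symmetric, and so is $G$.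

**Step 2 (perturbing without leaving the sphere).** *This step extracts the first and second order conditions.* Let $w$ be real and bounded with $\int w\,d\nu=0$, and let $t$ be real with $|t|\,\|w\|_\infty\le1$. Then $1+tw\ge0$, so
$$\|f(1+tw)\|=\int(1+tw)\,d\nu=1 .$$
Since $f(1+tw)$ is a unit vector,
$$M\ge\operatorname{Re}\gamma Q(f+tfw)=M+tN\operatorname{Re}\gamma B(f^{N-1},fw)+t^2\tbinom N2\operatorname{Re}\gamma B(f^{N-2},fw,fw)+O(t^3).$$
Since $t$ may have either sign, the linear coefficient is $0$; dividing by $t^2$ and letting $t\to0$, the quadratic coefficient is $\le0$.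

Now translate. On $E$ we have $f=u|f|$ and $fw=u|f|w$. With $\ell(x)=\int\operatorname{Re}L(x,y)\,d\nu(y)$ and the symmetry of $L$,
$$\operatorname{Re}\gamma B(f^{N-1},fw)=\int\ell w\,d\nu,\qquad\operatorname{Re}\gamma B(f^{N-2},fw,fw)=\iint\operatorname{Re}L\,w(x)w(y)\,d\nu\,d\nu .$$
So, for all real bounded $w$ with $\int w\,d\nu=0$,
$$\int\ell w\,d\nu=0,\qquad\iint\operatorname{Re}L\,w(x)w(y)\,d\nu\,d\nu\le0. \tag{4}$$

**Step 3 ($\ell=M$).** *This step identifies the averages.* We have $\int\ell\,d\nu=\operatorname{Re}\gamma B(f^N)=M$. So $w=\ell-M$ is bounded with mean $0$, and (4) gives $\int(\ell-M)^2\,d\nu=\int\ell w\,d\nu-M\int w\,d\nu=0$. Hence $\ell=M$ a.e.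

**Step 4 (removing the mean zero condition).** *This step passes from mean zero $w$ to all $w$; it is the reason for adding the constant $M$.* Write $w=s+w_0$ with $s=\int w\,d\nu$ and $\int w_0\,d\nu=0$. Then
$$\iint G\,w(x)w(y)\,d\nu\,d\nu=s^2\Big(M-\int\ell\,d\nu\Big)+2s\int w_0(M-\ell)\,d\nu+M\Big(\int w_0\,d\nu\Big)^2-\iint\operatorname{Re}L\,w_0(x)w_0(y)\,d\nu\,d\nu .$$
The first three terms vanish, and the last contribution is $\ge0$ by (4). $\square$

## 6. Bounded positive semidefinite kernels are Gram kernels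

**Lemma 2.** Let $(E,\nu)$ be a probability space, and let $G\in L_\infty(\nu\otimes\nu)$ be real and symmetric with $\iint G(x,y)w(x)w(y)\,d\nu\,d\nu\ge0$ for all real $w\in L_\infty(\nu)$. Put $C=\|G\|_\infty$. Then there is a measurable $v:E\to\ell_2$ (real) with $\|v(x)\|^2\le C$ a.e. and $G(x,y)=\langle v(x),v(y)\rangle$ a.e.

*Proof.*

**Step 1 (spectral decomposition).** *This step produces a candidate for $v$.* Since $G\in L_2(\nu\otimes\nu)$ and $L_\infty(\nu)$ is dense in $L_2(\nu)$, the inequality holds for all real $w\in L_2(\nu)$. So $G$ is the kernel of a positive self-adjoint Hilbert–Schmidt operator on real $L_2(\nu)$. By the spectral theorem there are countably many $\lambda_k>0$ and orthonormal $\phi_k$ with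
$$G=\sum_k\lambda_k\,\phi_k\otimes\phi_k\quad\text{in }L_2(\nu\otimes\nu).$$
We want $v=(\sqrt{\lambda_k}\,\phi_k)_k$. What is missing is that $\sum_k\lambda_k\phi_k(x)^2$ is finite, and bounded by $C$, for almost every $x$. One would like to say that this sum is $G(x,x)\le C$, but the diagonal may be a null set, so $G(x,x)$ has no meaning.

**Step 2 (bounding the diagonal sum by averaging over small squares).** *This step replaces the value at $(x,x)$ by an average.* Fix $n$ (not exceeding the number of eigenvalues) and $\varepsilon>0$. Taking preimages of small cubes under $(\phi_1,\dots,\phi_n)$, we see that $E$ is, up to a null set, a countable union of sets $B$ of positive measure on each of which every $\phi_1,\dots,\phi_n$ oscillates by at most $\varepsilon$. Fix such a $B$, and let $\beta_k$ be the mean of $\phi_k$ on $B$. The kernel $G-\sum_{k\le n}\lambda_k\phi_k\otimes\phi_k=\sum_{k>n}\lambda_k\phi_k\otimes\phi_k$ is positive semidefinite. Testing it on $w=\chi_B/\nu(B)$, for which $\iint G\,w(x)w(y)\,d\nu\,d\nu\le C$,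 gives
$$\sum_{k\le n}\lambda_k\beta_k^2\le C .$$
On $B$ we have $|\phi_k-\beta_k|\le\varepsilon$. The triangle inequality in $\mathbb R^n$ for the vectors $(\sqrt{\lambda_k}\phi_k(x))_{k\le n}$ and $(\sqrt{\lambda_k}\beta_k)_{k\le n}$ yields
$$\Big(\sum_{k\le n}\lambda_k\phi_k(x)^2\Big)^{1/2}\le\sqrt C+\varepsilon\Big(\sum_{k\le n}\lambda_k\Big)^{1/2}\quad\text{for a.e. }x\in E .$$
Let $\varepsilon\to0$ along $\varepsilon=1/j$, then let $n$ grow: $\sum_k\lambda_k\phi_k(x)^2\le C$ a.e.

**Step 3 (identifying $G$).** *This step checks that $v$ represents $G$.* Put $v=(\sqrt{\lambda_k}\,\phi_k)_k$, padded by zeros if there are finitely many $\lambda_k$, and $v=0$ on the exceptional null set. It is measurable because its coordinates are and $\ell_2$ is separable. By Cauchy–Schwarz, the partial sums of $\sum_k\lambda_k\phi_k(x)\phi_k(y)$ converge to $\langle v(x),v(y)\rangle$ for a.e. $(x,y)$. They also converge to $G$ in $L_2(\nu\otimes\nu)$, so a subsequence converges to $G$ a.e. Hence $G=\langle v(x),v(y)\rangle$ a.e.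 $\square$

After changing $v$ on a null set we always assume $\|v(x)\|^2\le C$ everywhere. If $\|v(x)-v_1\|\le\varepsilon$ and $\|v(y)-v_2\|\le\varepsilon$, where $\|v_1\|^2,\|v_2\|^2\le C$, then
$$|\langle v(x),v(y)\rangle-\langle v_1,v_2\rangle|\le\|v(x)-v_1\|\,\|v(y)\|+\|v_1\|\,\|v(y)-v_2\|\le2\varepsilon\sqrt C. \tag{5}$$

## 7. Slow oscillation at the diagonal

We want $\varphi(x-y)$ to oscillate as $x-y\to0$, in a way that normalized indicators of small sets can see. This forces the oscillation to be slow. With $\sin(1/|t|)$ in place of $\varphi$, the average over $I_\rho\times I_\rho$, where $I_\rho=(x_0-\rho,x_0+\rho)$, tends to $0$. Indeed, $x=x_0+\rho a$, $y=x_0+\rho b$, and for $a,b$ uniform on $[-1,1]$ the variable $s=|a-b|$ has density $\frac{2-s}2$ on $[0,2]$. After the substitution $\tau=1/s$, the average is the integral of $\sin(\tau/\rho)$ against an integrable function of $\tau$, and Riemann–Lebesgue applies. With $\sin\log(e/|t|)$ the average is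
$$\operatorname{Im}\Big(e^{i\log(e/\rho)}\int_0^2s^{-i}\,\tfrac{2-s}2\,ds\Big),\qquad\int_0^2s^{-i}\,\tfrac{2-s}2\,ds=2^{1-i}\Big(\frac1{1-i}-\frac1{2-i}\Big)=\frac{2^{1-i}}{(1-i)(2-i)} .$$
This oscillates as $\rho\to0$, but only with amplitude $2/\sqrt{10}<1$. One more logarithm makes $\varphi$ asymptotically constant at each scale, and the full amplitude $1$ survives.

**Lemma 3.** Let $h$ be measurable on $[0,1]$ with $0\le h\le1$, and let $x_0\in(0,1)$ be a Lebesgue point of $h$ with $h(x_0)>0$. Put $I_\rho=(x_0-\rho,x_0+\rho)$ and $h_\rho=h\chi_{I_\rho}/\int_{I_\rho}h$. Then $P(h_\rho)-\varphi(\rho)\to0$ as $\rho\to0^+$.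

*Proof.* Since $\frac1{2\rho}\int_{I_\rho}h\to h(x_0)$, for small $\rho$ we have $I_\rho\subset[0,1]$, $\rho\le\frac12$ and $\int_{I_\rho}h\ge\rho h(x_0)$. Since $h_\rho\ge0$ has integral $1$,
$$|P(h_\rho)-\varphi(\rho)|\le\iint|\varphi(x-y)-\varphi(\rho)|\,h_\rho(x)h_\rho(y)\,dx\,dy\le\frac1{\rho^2h(x_0)^2}\iint_{I_\rho\times I_\rho}|\varphi(x-y)-\varphi(\rho)|\,dx\,dy .$$
Substituting $x=x_0+\rho a$, $y=x_0+\rho b$, the right side becomes
$$\frac1{h(x_0)^2}\iint_{[-1,1]^2}|\varphi(\rho(a-b))-\varphi(\rho)|\,da\,db .$$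
Fix $a\ne b$ and put $s=|a-b|\in(0,2]$; note $\rho s\le1$. Since $\sin$ and $e^{i\,\cdot}$ are $1$-Lipschitz on $\mathbb R$,
$$|\varphi(\rho s)-\varphi(\rho)|\le\Big|\log\frac{\log(e/(\rho s))}{\log(e/\rho)}\Big|=\Big|\log\Big(1+\frac{\log(1/s)}{\log(e/\rho)}\Big)\Big|\to0\qquad(\rho\to0^+).$$
The integrand is at most $2$, so dominated convergence finishes the proof. $\square$

We also record what $\varphi$ does as $\rho\to0^+$. Since $\log\log(e/\rho)$ increases continuously to $\infty$,
$$\text{for every }z\in\mathbb K,\quad\operatorname{Re}(z\varphi(\rho))\text{ takes both values }|z|\text{ and }-|z|\text{ for arbitrarily small }\rho>0. \tag{6}$$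
For $\mathbb K=\mathbb R$, $\varphi$ is a sine and reaches $\pm1$ infinitely often; for $\mathbb K=\mathbb C$, $\varphi(\rho)$ runs around the unit circle infinitely often.

## 8. Proof of Theorem 1

**Step 1 ($\|P\|=1$).** *This step fixes the norm.* We have $\|P\|\le\|\varphi\|_\infty\le1$. Lemma 3 with $h=1$ gives unit vectors $h_\rho$ with $P(h_\rho)=\varphi(\rho)+o(1)$, and $\limsup_{\rho\to0}|\varphi(\rho)|=1$. So $\|P\|=1$.

**Step 2 (the kernel of a norm attaining $Q$ is nearly constant, in real part, on a square).** *This step uses Lemmas 1 and 2.* Let $Q\in NA$. If $Q=0$, then $\|P-Q\|=1$. Otherwise let $K'$ be the symmetric kernel of $Q$, and apply Lemma 1 with $N=2$. Here $L(x,y)=\gamma K'(x,y)u(x)u(y)$. Lemma 2, applied to $G=M-\operatorname{Re}L$, gives $v$ and $C$ with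
$$\operatorname{Re}\big(\gamma K'(x,y)u(x)u(y)\big)=M-\langle v(x),v(y)\rangle\quad\text{a.e. on }E\times E .$$
Fix $\varepsilon\in(0,1)$. The map $(v,u)$ is measurable from $E$ into the separable metric space $\{z\in\ell_2:\|z\|^2\le C\}\times\{\theta\in\mathbb K:|\theta|=1\}$. By the Fact in Section 2 there are $F\subset E$ of positive measure, $v_0$ with $\|v_0\|^2\le C$, and $|\theta|=1$ such that $\|v(x)-v_0\|\le\varepsilon$ and $|u(x)-\theta|\le\varepsilon$ on $F$. (If $\mathbb K=\mathbb R$ this means $u=\theta=\pm1$ on $F$.) Put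
$$\sigma=\gamma\theta^2,\qquad c=M-\|v_0\|^2 .$$
On $F\times F$ we have $|u(x)u(y)-\theta^2|\le2\varepsilon$, and $|\langle v(x),v(y)\rangle-\|v_0\|^2|\le2\varepsilon\sqrt C$ by (5). Therefore
$$|\operatorname{Re}(\sigma K'(x,y))-c|\le\varepsilon':=2\varepsilon\big(\|K'\|_\infty+\sqrt C\big)\quad\text{a.e. on }F\times F. \tag{7}$$

**Step 3 (testing on small pieces of $F$).** *This step sets the near-constancy of $K'$ against the oscillation of $\varphi$.* Let $x_0\in F\cap(0,1)$ be a density point of $F$, and let $g_\rho=\chi_{F\cap I_\rho}/|F\cap I_\rho|$, a unit vector. Since $\operatorname{Re}\sigma Q(g_\rho)$ is the average of $\operatorname{Re}\sigma K'$ over $(F\cap I_\rho)^2$, (7) gives $|\operatorname{Re}\sigma Q(g_\rho)-c|\le\varepsilon'$. Lemma 3 with $h=\chi_F$ gives $P(g_\rho)=\varphi(\rho)+o(1)$. Hence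
$$\|P-Q\|\ge|\operatorname{Re}\sigma P(g_\rho)-\operatorname{Re}\sigma Q(g_\rho)|\ge|\operatorname{Re}(\sigma\varphi(\rho))-c|-\varepsilon'-o(1)\qquad(\rho\to0).$$
By (6) with $z=\sigma$, there are arbitrarily small $\rho$ at which $\operatorname{Re}(\sigma\varphi(\rho))$ is $\pm1$ with sign opposite to that of $c$ (either sign if $c=0$). Along these $\rho$ we obtain
$$\|P-Q\|\ge1+|c|-\varepsilon'\ge1-\varepsilon' .$$
The numbers $M$, $C$ and $\|K'\|_\infty$ do not depend on $\varepsilon$, so $\varepsilon'\to0$ as $\varepsilon\to0$, and $\|P-Q\|\ge1$. Since $0\in NA$ and $\|P\|=1$, $\operatorname{dist}(P,NA)=1$. $\blacksquare$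

## 9. Block structure and the closure of $NA$: proof of Theorem 2

Section 8 used one square $F\times F$. To describe $\overline{NA}$ we use all rectangles $F_i\times F_j$ at once. Note first that $P$ violates (∗) for every $\eta<1$. If $|\varphi(x-y)-a_{11}|\le\eta$ on $F_1\times F_1$, then testing on the $g_\rho$ of Section 8 (with $F=F_1$) and using the values $\pm1$ of $\varphi(\rho)$ gives $|1-a_{11}|\le\eta$ and $|-1-a_{11}|\le\eta$, so $2\le2\eta$.

### 9.1. Necessity of (∗) for $\mathbb K=\mathbb R$

Let $R\in\overline{NA}$ and $0<\eta<\|R\|/2$. Take $Q\in NA$ with $\|Q-R\|\le\eta$, so $Q\ne0$. By (1) the kernels satisfy $\|K_Q-K\|_\infty\le2\eta$.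

**Step 1 (blocks).** *This step makes $K$ nearly a matrix on a countable grid.* Apply Lemmas 1 and 2 to $Q$, with $|Q(f)|=\|Q\|=M$. As $\gamma,u\in\{\pm1\}$,
$$K_Q(x,y)=\gamma u(x)u(y)\big(M-\langle v(x),v(y)\rangle\big)\quad\text{a.e. on }E\times E .$$
Choose $\varepsilon>0$ with $2\varepsilon\sqrt C\le\eta$. By the Fact, $E$ is, up to a null set, a countable disjoint union of sets $F_i$ of positive measure on which $u=u_i$ is constant and $\|v-v_i\|\le\varepsilon$, with $\|v_i\|^2\le C$. Put $a_{ij}=\gamma u_iu_j(M-\langle v_i,v_j\rangle)$, a symmetric matrix. By (5), $|K_Q-a_{ij}|\le\eta$, hence $|K-a_{ij}|\le3\eta$, a.e. on $F_i\times F_j$.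

**Step 2 (finitely many blocks carry the norm).** *This step gives the second half of (∗).* Choose $n$ so that $f'=f\chi_{F_1\cup\dots\cup F_n}$ satisfies $\|f-f'\|\le\eta$. Let $t_i=\int_{F_i}f$ for $i\le n$, so $\sum|t_i|\le1$. Step 1 gives $|\sum_{i,j\le n}a_{ij}t_it_j-Q(f')|\le\eta$. With $B_Q$ the symmetric form of $Q$,
$$|Q(f)-Q(f')|=|B_Q(f-f',f+f')|\le2\eta\|K_Q\|_\infty\le4\|Q\|\eta .$$
Since $|Q(f)|=\|Q\|\ge\|R\|-\eta$,
$$\Big|\sum_{i,j\le n}a_{ij}t_it_j\Big|\ge\|R\|-\eta-\eta-4\|Q\|\eta .$$
So the requirements of (∗) hold with $\eta$ replaced by $(3+4\|Q\|)\eta\le(3+4\|R\|+4\eta)\eta$. This tends to $0$ with $\eta$, and the requirements for one value of $\eta$ imply those for every larger value. So (∗) holds.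

For $\mathbb K=\mathbb C$, Step 1 is not available in this form: Lemma 1 controls only $\operatorname{Re}(\gamma Kuu)$, and this argument says nothing about the imaginary part.

### 9.2. Sufficiency of (∗) for both fields

Both (∗) and $\overline{NA}$ are stable under multiplying $R$ by nonzero scalars (rescaling $\eta$), so let $\|R\|=1$. Let $0<\eta<\frac12$, and take $F_1,\dots,F_n$ and $(a_{ij})$ from (∗). Put $E=\bigcup_{i\le n}F_i$ and $m=\max_{\sum|t_i|\le1}|\sum a_{ij}t_it_j|$.

**Step 1 (making the blocks exact).** *This step replaces $R$ by a nearby polynomial that attains its maximum among functions supported in $E$.* Let $Q'$ have kernel $a_{ij}$ on $F_i\times F_j$ ($i,j\le n$) and $K$ elsewhere, and let $B'$ be its symmetric form. Then $\|Q'-R\|\le\eta$, so $\|Q'\|\le1+\eta\le2$. If $f$ is supported in $E$, then $Q'(f)=\sum a_{ij}t_it_j$ with $t_i=\int_{F_i}f$, so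
$$|Q'(f)|\le m\|f\|^2\qquad(f\text{ supported in }E). \tag{8}$$
Using (∗) for the first inequality, and the functions $\sum t_i\chi_{F_i}/|F_i|$ for the second,
$$1-\eta\le m\le\|Q'\|\le1+\eta\le m+2\eta. \tag{9}$$
Multiplying $R$, $Q'$ and $(a_{ij})$ by one unimodular scalar, we may choose $t^0$ with $\sum|t^0_i|\le1$ and $\sum a_{ij}t^0_it^0_j=m$. As $m>0$, homogeneity gives $\sum|t_i^0|=1$. Let $f_0=\sum t^0_i\chi_{F_i}/|F_i|$. Then $\|f_0\|=1$ and $Q'(f_0)=m$.

**Step 2 (adding a bump at $f_0$).** *$Q'$ may still be slightly larger than $m$ at functions living partly outside $E$; this step penalizes them.* Let $\omega=t^0_i/|t^0_i|$ on $F_i$ ($\omega=1$ if $t^0_i=0$) and $\psi(f)=\int_E\bar\omega f$. Then $\psi(f_0)=1$ and $|\psi(f)|\le\|f\chi_E\|$. Put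
$$\lambda=20\sqrt\eta,\qquad Q''=Q'+\lambda\psi^2 .$$
Then $Q''(f_0)=m+\lambda$ and $\|Q''-R\|\le\eta+20\sqrt\eta$. It suffices to show $|Q''|\le m+\lambda$ on the unit sphere: then $Q''$ attains its norm at $f_0$, and $\eta\to0$ gives $R\in\overline{NA}$.

Suppose instead that $\|f\|=1$ and $|Q''(f)|>m+\lambda$. Write $f_E=f\chi_E$, $f_O=f-f_E$, $s=\|f_O\|$, so $\|f_E\|=1-s$. Leaving $E$ with mass $s$ costs about $\lambda s$ or more in the bump. In $Q'$ it may gain through the cross term of $f_E$ and $f_O$. The crude bound $|B'(f,f_O)|\le2\|Q'\|s$ from (1) would allow a net gain of about $2ms$, too much for the small $\lambda$. What saves us is that $f$ nearly maximizes $|Q'|$, so $B'(f,\cdot)$ has norm only about $m$.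

**Step 3 ($s$ is small).** *This step shows that $f$ lives mostly in $E$.* Since $0\le1-s\le1$ and $|\psi(f)|\le1-s$,
$$\lambda(1-s)\ge\lambda(1-s)^2\ge\lambda|\psi(f)|^2\ge|Q''(f)|-\|Q'\|>m+\lambda-\|Q'\|\ge\lambda-2\eta,$$
by (9). So $s\le2\eta/\lambda$.

**Step 4 ($\|B'(f,\cdot)\|$ is nearly at most $m$).** *This step bounds the cross term.* First, $|Q'(f)|\ge|Q''(f)|-\lambda>m\ge\|Q'\|-2\eta$. Let $\|h\|=1$ and choose $|\zeta|=1$ so that $Q'(f)$ and $\zeta B'(f,h)$ have the same phase. Since $Q'(f+r\zeta h)=Q'(f)+2r\zeta B'(f,h)+r^2\zeta^2Q'(h)$, for $r\in(0,1]$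
$$|Q'(f)|+2r|B'(f,h)|\le|Q'(f+r\zeta h)|+r^2\|Q'\|\le\|Q'\|(1+r)^2+r^2\|Q'\| .$$
Inserting $|Q'(f)|\ge\|Q'\|-2\eta$ gives $2r|B'(f,h)|\le2\eta+2r\|Q'\|+2r^2\|Q'\|$. Divide by $2r$, take $r=\sqrt\eta$, and use $\|Q'\|\le2$, (9) and $\eta\le\sqrt\eta$:
$$|B'(f,h)|\le\|Q'\|+3\sqrt\eta\le m+2\eta+3\sqrt\eta\le m+5\sqrt\eta .$$

**Step 5 (expanding around $f$).** *This step bounds $|Q'(f)|$ using (8) on $E$.* From $f=f_E+f_O$ one gets $Q'(f)=Q'(f_E)+2B'(f_E,f_O)+Q'(f_O)=Q'(f_E)+2B'(f,f_O)-Q'(f_O)$. Hence, using $\|Q'\|\le2$ and $m\le2$,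
$$|Q'(f)|\le m(1-s)^2+2s(m+5\sqrt\eta)+2s^2=m+ms^2+2s^2+10s\sqrt\eta\le m+4s^2+10s\sqrt\eta .$$
The terms linear in $s$ with coefficient $m$ cancel; this is what Step 4 was for.

**Step 6 (contradiction).** *This step compares gain and cost.* By Step 3, $4s\le8\eta/\lambda=\frac25\sqrt\eta<\sqrt\eta$. Since $|\psi(f)|^2\le(1-s)^2\le1-s$,
$$|Q''(f)|\le|Q'(f)|+\lambda(1-s)\le m+\lambda+s\big(4s+10\sqrt\eta-\lambda\big)\le m+\lambda,$$
because $4s+10\sqrt\eta<11\sqrt\eta<\lambda$. This contradicts the choice of $f$. $\blacksquare$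

## 10. All degrees and all $\sigma$-finite measures: proof of Theorem 3

An **atom** of $\mu$ is a set $A$ with $\mu(A)>0$ whose measurable subsets all have measure $0$ or have null complement in $A$. A $\sigma$-finite $\mu$ is **purely atomic** if, up to a null set, the space is a countable disjoint union of atoms; in general it is such a union together with an atomless part. Counting measure on $\mathbb N$ is purely atomic; Lebesgue measure on $[0,1]$ has no atoms. By $\sigma$-finiteness an atom has finite measure, and measurable functions are a.e. constant on it.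

### 10.1. Purely atomic $\mu$: density

A Banach space $X$ has the **Radon–Nikodým property** (RNP) if every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a probability measure has a Bochner integrable density. Separable dual spaces and finite-dimensional spaces have it; so $\ell_1=c_0^*$ does. The space $L_1[0,1]$ does not. Suppose the measure $A\mapsto\chi_A$ had a density $g$. Then for a.e. $s$ we would have $\int_Jg(s)(x)\,dx=\chi_J(s)$ for all intervals $J$ with rational endpoints. Shrinking $J\ni s$ makes the left side tend to $0$ while the right side stays $1$.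

We use a theorem of Stegall (Math. Ann. 236 (1978), 171–176): *in a space with RNP, for every bounded-above upper semicontinuous $\phi$ on a closed bounded set $D$ and every $\varepsilon>0$ there is $x^*$ with $\|x^*\|<\varepsilon$ such that $\phi+\operatorname{Re}x^*$ attains its maximum on $D$.* The argument below is the one behind the theorem of Choi and Kim (J. London Math. Soc. 54 (1996)) for spaces with RNP.

**Step 1 (perturbing $|R|$ by a functional).** *This step makes a maximum exist.* If $\mu$ is purely atomic, then $X=L_1(\mu)$ is isometric to $\ell_1(\Gamma)$ with $\Gamma$ the countable set of atoms (multiply the value on each atom by its measure), so $X$ has RNP. Let $R\in\mathcal P^N(X)$ and $\varepsilon>0$. If $R=0$, it attains its norm; let $R\ne0$. The function $|R|$ is continuous and bounded on $B_X$, so for some $\|x^*\|<\varepsilon$ the function $|R|+\operatorname{Re}x^*$ attains its maximum on $B_X$ at some $x_0$. For $x\in B_X$ choose a unimodular $\alpha$ with $x^*(\alpha x)=|x^*(x)|$. Since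 $|R(\alpha x)|=|R(x)|$,
$$|R(x)|+|x^*(x)|=|R(\alpha x)|+\operatorname{Re}x^*(\alpha x)\le|R(x_0)|+|x^*(x_0)|\qquad(x\in B_X). \tag{10}$$
The right side is positive, since $R\ne0$; so $x_0\ne0$. If $\|x_0\|<1$, replacing $x_0$ by $x_0/\|x_0\|$ would strictly increase the right side, contradicting (10). So $\|x_0\|=1$.

**Step 2 (returning to homogeneous polynomials).** *This step turns the functional into an $N$-homogeneous perturbation.* By Hahn–Banach take $y^*$ with $\|y^*\|=y^*(x_0)=1$, and take $|\omega|=1$ with $|R(x_0)+\omega x^*(x_0)|=|R(x_0)|+|x^*(x_0)|$. Put $Q=R+\omega x^*(y^*)^{N-1}$. For $x\in B_X$, $|Q(x)|\le|R(x)|+|x^*(x)|\le|R(x_0)|+|x^*(x_0)|=|Q(x_0)|$ by (10). So $Q$ attains its norm at $x_0$, and $\|Q-R\|\le\|x^*\|\le\varepsilon$.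

### 10.2. $\mu$ not purely atomic: non-density

The plan is to carry $P$ to $L_1(\mu)$ through a measure preserving map onto $[0,1]$, multiply by a power of an integral to reach degree $N$, and repeat Section 8 with the second derivative at $f$ in place of the polynomial itself.

**Step 1 (the polynomial $P_N$).** *This step defines the bad polynomial and its test functions.* Choose an atomless set $\Omega_0$ of finite positive measure. Multiplying $\mu$ by a constant changes $L_1(\mu)$ only by an isometry, so let $\mu(\Omega_0)=1$. There is a measurable $\tau:\Omega_0\to[0,1]$ with $\tau_*(\mu|_{\Omega_0})$ equal to Lebesgue measure. Indeed, since an atomless finite measure takes all intermediate values on subsets, there are increasing sets $A_r$, $r\in[0,1]$ dyadic, with $\mu(A_r)=r$, $A_0=\emptyset$ and $A_1=\Omega_0$. Put $\tau(x)=\inf\{r:x\in A_r\}$; then $\{\tau<t\}=\bigcup_{r<t}A_r$ has measure $t$.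

For $f\in L_1(\mu)$ let $Tf\in L_1[0,1]$ be the density of $\tau_*(f\chi_{\Omega_0}\mu)$. It exists because $\tau^{-1}$ of a Lebesgue null set is $\mu$-null. $T$ is linear, $\|Tf\|\le\|f\|$, and $\int k\,Tf\,dx=\int_{\Omega_0}(k\circ\tau)f\,d\mu$ for bounded measurable $k$. Put
$$\Pi=P\circ T,\qquad\Psi(f)=\int_{\Omega_0}f\,d\mu,\qquad P_N=\Psi^{N-2}\,\Pi .$$
For $N=2$ the factor $\Psi^0$ is $1$. Clearly $\|\Psi\|\le1$, $\|\Pi\|\le1$ and $\|P_N\|\le1$.

Let $F\subset\Omega_0$ have positive measure and $h=T\chi_F$. For every measurable $A\subset[0,1]$, $\int_Ah=\mu(F\cap\tau^{-1}(A))\le|A|$. So $0\le h\le1$, and $\int h=\mu(F)>0$. Take a Lebesgue point $x_0\in(0,1)$ of $h$ with $h(x_0)>0$. For small $\rho$ the set $F\cap\tau^{-1}(I_\rho)$ has measure $\int_{I_\rho}h>0$; let $g_\rho$ be its normalized indicator. Since $T\chi_{F\cap\tau^{-1}(I_\rho)}=h\chi_{I_\rho}$, we have $Tg_\rho=h_\rho$, and Lemma 3 gives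
$$\Psi(g_\rho)=\|g_\rho\|=1,\qquad\Pi(g_\rho)=\varphi(\rho)+o(1)\quad(\rho\to0). \tag{11}$$
In particular $P_N(g_\rho)=\varphi(\rho)+o(1)$, so $\|P_N\|=1$.

**Step 2 (a norm attaining $Q$ near $P_N$).** *This step checks that the maximum point of $Q$ meets $\Omega_0$, and that $\Psi$ is not small there.* Let $Q$ be norm attaining with $\delta=\|Q-P_N\|<\frac12$. Then $Q\ne0$. Let $f,\gamma,E,u,L,M$ be as in Lemma 1, and let $v,C$ come from Lemma 2 applied to $G=M-\operatorname{Re}L$. Then
$$|\Psi(f)|^{N-2}|\Pi(f)|=|P_N(f)|\ge|Q(f)|-\delta=\|Q\|-\delta\ge1-2\delta>0 .$$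
If $f$ vanished a.e. on $\Omega_0$, then $Tf=0$ and $\Pi(f)=0$; so $\mu(E\cap\Omega_0)>0$. Since $|\Pi(f)|\le1$,
$$|\Psi(f)|^{N-2}\ge1-2\delta. \tag{12}$$

**Step 3 (a set where everything is nearly constant).** *This step chooses $F$.* Let $A_\Pi$ be the symmetric form of $\Pi$. The functional $g\mapsto A_\Pi(f,g)$ on $L_1(\mu)$ is $\int\alpha g\,d\mu$ with $\alpha\in L_\infty(\mu)$; explicitly, $\alpha(y)=\int_{\Omega_0}\varphi(\tau(x)-\tau(y))f(x)\,d\mu(x)$ on $\Omega_0$ and $\alpha=0$ elsewhere. Fix $\varepsilon\in(0,1)$. By the Fact applied to $(v,u,\alpha)$ on $E\cap\Omega_0$ there are $F\subset E\cap\Omega_0$ of positive measure, $\|v_0\|^2\le C$, $|\theta|=1$ and $\alpha_0\in\mathbb K$ with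
$$\|v-v_0\|\le\varepsilon,\qquad|u-\theta|\le\varepsilon,\qquad|\alpha-\alpha_0|\le\varepsilon\qquad\text{on }F .$$
Let $g_\rho$ be as in Step 1 for this $F$. Below, $O(\varepsilon)$ has constants independent of $\rho$ and $\varepsilon$, and $o(1)$ refers to $\rho\to0$ with $\varepsilon$ fixed.

**Step 4 (second derivative of $P_N$ at $f$).** *This step shows that this derivative still oscillates along $g_\rho$.* For $g\in L_1(\mu)$,
$$P_N(f+tg)=\big(\Psi(f)+t\Psi(g)\big)^{N-2}\big(\Pi(f)+2tA_\Pi(f,g)+t^2\Pi(g)\big).$$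
With $B_{P_N}$ the symmetric form of $P_N$, the coefficient of $t^2$ is
$$\tbinom N2B_{P_N}(f^{N-2},g,g)=\Psi(f)^{N-2}\Pi(g)+2(N-2)\Psi(f)^{N-3}\Psi(g)A_\Pi(f,g)+\tbinom{N-2}2\Psi(f)^{N-4}\Psi(g)^2\Pi(f),$$
where terms with zero coefficient are omitted. Put $g=g_\rho$. By (11), $\Psi(g_\rho)=1$. Since $g_\rho\ge0$ is supported in $F$ with integral $1$, $A_\Pi(f,g_\rho)=\int\alpha g_\rho\,d\mu=\alpha_0+O(\varepsilon)$. So, with a number $\kappa$ independent of $\rho$,
$$B_{P_N}(f^{N-2},g_\rho,g_\rho)=\tfrac2{N(N-1)}\Psi(f)^{N-2}\varphi(\rho)+\kappa+O(\varepsilon)+o(1). \tag{13}$$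

**Step 5 (second derivative of $Q$ at $f$).** *This step shows that the corresponding real part for $Q$ does not oscillate.* By definition of $L$, $\gamma B_Q(f^{N-2},ug_\rho,ug_\rho)=\iint L(x,y)g_\rho(x)g_\rho(y)\,d\mu\,d\mu$. By $\operatorname{Re}L=M-\langle v(x),v(y)\rangle$ and (5), its real part is $M-\|v_0\|^2+O(\varepsilon)$. Since $\|ug_\rho-\theta g_\rho\|\le\varepsilon$, replacing $ug_\rho$ by $\theta g_\rho$ in both slots costs at most $2\varepsilon\|B_Q\|$. Hence
$$\operatorname{Re}\gamma\theta^2B_Q(f^{N-2},g_\rho,g_\rho)=M-\|v_0\|^2+O(\varepsilon). \tag{14}$$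

**Step 6 (comparison).** *This step turns the mismatch into a lower bound for $\delta$.* By (1), $|B_{Q-P_N}(f^{N-2},g_\rho,g_\rho)|\le c_N\delta$. Combining with (13) and (14), there is a real $c'=M-\|v_0\|^2-\operatorname{Re}(\gamma\theta^2\kappa)$, independent of $\rho$, with
$$\Big|\tfrac2{N(N-1)}\operatorname{Re}\big(\gamma\theta^2\Psi(f)^{N-2}\varphi(\rho)\big)-c'\Big|\le c_N\delta+O(\varepsilon)+o(1).$$
Let $a=\tfrac2{N(N-1)}|\Psi(f)|^{N-2}$. By (6) with $z=\gamma\theta^2\Psi(f)^{N-2}$, the first term inside the modulus takes both values $a$ and $-a$ for arbitrarily small $\rho$. So $|a-c'|$ and $|-a-c'|$ are both at most $c_N\delta+O(\varepsilon)$, and $2a\le|a-c'|+|a+c'|$ gives $a\le c_N\delta+O(\varepsilon)$. Now $a$ and $\delta$ do not depend on $\varepsilon$; let $\varepsilon\to0$ and use (12):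
$$\tfrac2{N(N-1)}(1-2\delta)\le\tfrac2{N(N-1)}|\Psi(f)|^{N-2}\le\tfrac{N^N}{N!}\,\delta .$$
Solving for $\delta$,
$$\delta\ge\frac2{N(N-1)\frac{N^N}{N!}+4} .$$
This constant is positive and smaller than $\frac12$, so norm attaining $Q$ with $\|Q-P_N\|\ge\frac12$ satisfy the bound too. Hence $P_N$ is not in the closure of the norm attaining $N$-homogeneous polynomials on $L_1(\mu)$. $\blacksquare$
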